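\title{Weak amenability of free products}

\begin{abstract}
We prove that the free product of two weakly amenable countable discrete groups is weakly amenable, and that the constant does not grow: $\Lambda_{cb}(*_i\Gamma_i)=\sup_i\Lambda_{cb}(\Gamma_i)$ for every nonempty countable family of countable groups. More generally, if a countable group acts on a tree with finite edge stabilizers, its constant is the supremum of the constants of the vertex stabilizers. The proof has two parts. A multiplicative function $s_1\cdots s_n\mapsto\prod_j\chi(s_j)$ on a free product has completely bounded norm at most $B$ as soon as the kernel $\chi(a^{-1}b)-\chi(a)\chi(b)$ factors through vectors of squared norm at most $B(1-\chi(a)^2)$. On a weakly amenable group, finitely supported functions $\chi$ of this kind are obtained as slowly weighted averages of multipliers on rapidly growing scales.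
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be a countable discrete group with identity $e$. The left regular representation $\lambda:\Gamma\to\mathcal U(\ell^2(\Gamma))$ is given by $\lambda_g\delta_h=\delta_{gh}$. Write $u_g=\lambda_g$ and $\mathbb C[\Gamma]=\operatorname{span}\{u_g: g\in\Gamma\}$. The group von Neumann algebra $L(\Gamma)$ is the weak-operator closure of $\mathbb C[\Gamma]$ in $B(\ell^2(\Gamma))$. A linear map $\Phi$ between $C^*$-algebras is \emph{completely bounded} if $\|\Phi\|_{cb}=\sup_n\|\mathrm{id}_{M_n}\otimes\Phi\|$ is finite, where $\mathrm{id}_{M_n}\otimes\Phi$ applies $\Phi$ entrywise to $n\times n$ matrices. A function $\varphi:\Gamma\to\mathbb C$ is a \emph{Fourier multiplier} if $u_g\mapsto\varphi(g)u_g$ determines a completely bounded map $m_\varphi:L(\Gamma)\to L(\Gamma)$, that is, extends to a weak$^*$-continuous completely bounded map; its norm is $\|\varphi\|_{cb}=\|m_\varphi\|_{cb}$. The group $\Gamma$ is \emph{weakly amenable} if there are finitely supported Fourier multipliers $\varphi_n$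 with $\varphi_n\to1$ pointwise and $\limsup_n\|\varphi_n\|_{cb}<\infty$. We let $\Lambda_{cb}(\Gamma)\in[1,\infty]$ be the infimum of all $C$ for which such $\varphi_n$ exist with $\limsup_n\|\varphi_n\|_{cb}\le C$, and $\Lambda_{cb}(\Gamma)=\infty$ if $\Gamma$ is not weakly amenable.

For $\Gamma=\mathbb Z$ the algebra $L(\Gamma)$ is $L^\infty$ of the circle, and $m_\varphi$ multiplies the $n$-th Fourier coefficient by $\varphi(n)$. Weak amenability thus asks for a summation method for Fourier series in $L(\Gamma)$: finite-rank maps that tend to the identity on each $u_g$ and stay uniformly completely bounded. The constant $\Lambda_{cb}(\Gamma)$ is the best uniform bound.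

The norm $\|\varphi\|_{cb}$ has a description without operator algebras (Proposition~\ref{prop:BF}): $\|\varphi\|_{cb}\le c$ if and only if $\varphi(a^{-1}b)=\langle\xi_b,\eta_a\rangle$ for Hilbert space vectors of squared norm at most $c$. Two cases can be read off at once. If $\Gamma$ is amenable and $(F_n)$ is a F{\o}lner sequence, the functions $\varphi_n(g)=|F_n\cap gF_n|/|F_n|$ are finitely supported, tend to $1$, and satisfy $\varphi_n(a^{-1}b)=\langle\mathbf 1_{bF_n},\mathbf 1_{aF_n}\rangle/|F_n|$; hence $\Lambda_{cb}(\Gamma)=1$. For a direct product, tensor products of the vectors give $\Lambda_{cb}(\Gamma_1\times\Gamma_2)\le\Lambda_{cb}(\Gamma_1)\Lambda_{cb}(\Gamma_2)$. The constant can be finite and larger than $1$: lattices in $Sp(n,1)$, $n\ge2$, have $\Lambda_{cb}=2n-1$ \cite{CH}.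

As recalled in \cite{Newton}, lattices in $Sp(n,1)$ and hyperbolic groups are weakly amenable, weak amenability is stable under direct products and under measure equivalence, and the stronger property CMAP, which asks for $\varphi_n$ as above with $\limsup_n\|\varphi_n\|_{cb}=1$, is stable under free products. The following is stated there as an open problem.

\begin{quote}
\emph{If $\Gamma_1$ and $\Gamma_2$ are weakly amenable countable discrete groups, must the free product $\Gamma_1*\Gamma_2$ be weakly amenable?}
\end{quote}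

The case of direct products suggests why the constant $1$ might be special. The natural way to build a function on $\Gamma_1*\Gamma_2$ from functions $\chi_i$ on $\Gamma_i$ is to multiply over the letters of a reduced word, $f(s_1\cdots s_n)=\prod_j\chi(s_j)$. If each letter costs a factor $C$, as each factor of a direct product does in the estimate above, then words of length $n$ cost $C^n$, which is harmless only for $C=1$. The danger is real: a multiplier of norm $C>1$ may take values of modulus larger than $1$, and if $|\chi_1(s)\chi_2(t)|>1$ then $f$ is unbounded along the powers of $st$. On the other hand, the only evident lower bound is $\Lambda_{cb}(\Gamma_1*\Gamma_2)\ge\max_i\Lambda_{cb}(\Gamma_i)$, which comes from restricting multipliers to the factors. We show that this lower bound is the truth.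

\begin{theorem}\label{thm:free}
Let $(\Gamma_i)_{i\in I}$ be countable groups, with $I$ countable and nonempty. Then
\[
\Lambda_{cb}\big(*_{i\in I}\Gamma_i\big)=\sup_{i\in I}\Lambda_{cb}(\Gamma_i).
\]
In particular, $\Gamma_1*\Gamma_2$ is weakly amenable if and only if $\Gamma_1$ and $\Gamma_2$ are, and $\Lambda_{cb}(\Gamma_1*\Gamma_2)=\max\{\Lambda_{cb}(\Gamma_1),\Lambda_{cb}(\Gamma_2)\}$.
\end{theorem}

\begin{theorem}\label{thm:tree}
Let a countable group $\Gamma$ act on a tree $T$ with finite edge stabilizers. Then $\Lambda_{cb}(\Gamma)=\sup_v\Lambda_{cb}(\Gamma_v)$, where $v$ runs over the vertices of $T$ and $\Gamma_v$ is the stabilizer of $v$.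
\end{theorem}

The proof keeps the multiplicative function $f$ but chooses the $\chi_i$ with care. Section~\ref{sec:glue} isolates a condition on $\chi$ under which the costs of the letters \emph{add up in a telescoping sum} instead of multiplying: the kernel $\chi(a^{-1}b)-\chi(a)\chi(b)$ must factor through vectors of squared norm at most $B(1-|\chi(a)|^2)$. Then $\|f\|_{cb}\le B$. The condition is much stronger than $\|\chi\|_{cb}\le B$, and Section~\ref{sec:scales}, the core of the paper, shows that it can nevertheless be met, with $B$ arbitrarily close to $\Lambda_{cb}$, by finitely supported functions close to $1$ on a given finite set. Free products and trees share one combinatorial structure, a set covered by pieces in a tree-like manner, and Section~\ref{sec:proofs} derives both theorems from a single statement about it. Section~\ref{sec:limits} treats amalgams and HNN extensions and shows which hypotheses cannot be weakened.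

\section{Multipliers as kernels}\label{sec:kernels}

Inner products are linear in the first variable. The whole argument takes place at the level of kernels on sets, and it needs norm bounds that vary from point to point.

\begin{definition}
Let $A$ be a set, $K:A\times A\to\mathbb C$ and $w:A\to[0,\infty)$. We write $K\prec w$ if there are a Hilbert space $H$ and maps $\xi,\eta:A\to H$ with
\[
K(a,b)=\langle\xi_b,\eta_a\rangle,\qquad \|\xi_a\|^2\le w(a),\qquad\|\eta_a\|^2\le w(a)\qquad(a,b\in A).
\]
We call $w$ a \emph{weight}; a number $c\ge0$ stands for the constant weight.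
\end{definition}

If $K\prec w$, then $|K(a,b)|\le\sqrt{w(a)w(b)}$, and $K\prec w'$ for every $w'\ge w$. Recall that $K$ is \emph{positive semidefinite} if $\sum_{a,b}\overline{z_a}z_bK(a,b)\ge0$ for all finitely supported $z:A\to\mathbb C$, and that this holds if and only if $K(a,b)=\langle\zeta_b,\zeta_a\rangle$ for some map $\zeta$ from $A$ to a Hilbert space.

\begin{lemma}\label{lem:calculus}
Let $K\prec w$ and $K'\prec w'$ on $A$.
\begin{itemize}
\item[(K1)] $K+K'\prec w+w'$; $cK\prec|c|w$ for $c\in\mathbb C$; $u(a)u(b)K(a,b)\prec u^2w$ for $u:A\to\mathbb R$; and $K(p(a),p(b))\prec w\circ p$ for every map $p:A'\to A$.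
\item[(K2)] $KK'\prec ww'$, $\overline K\prec w$, and $K^T\prec w$, where $K^T(a,b)=K(b,a)$.
\item[(K3)] A positive semidefinite kernel $L$ satisfies $L\prec L(a,a)$. In particular $u(a)u(b)\prec u^2$ for real $u$, and $\delta_{a,b}\prec1$. A constant kernel $c$ satisfies $c\prec|c|$.
\item[(K4)] Let $S\subset A$ be finite, $\delta>0$, and $|L|\le\delta$. If $L(a,b)=0$ for all $a\notin S$, or if $L(a,b)=0$ for all $b\notin S$, then $L\prec|S|\delta$.
\item[(K5)] If $K_n\prec w$ for all $n$ and $K_n\to L$ pointwise, then $L\prec w$.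
\end{itemize}
\end{lemma}

\begin{proof}
Let $\xi,\eta$ and $\xi',\eta'$ factor $K$ and $K'$. For (K1) use, in order, $\xi\oplus\xi'$ and $\eta\oplus\eta'$; $c|c|^{-1/2}\xi$ and $|c|^{1/2}\eta$ if $c\ne0$; $u\xi$ and $u\eta$; $\xi\circ p$ and $\eta\circ p$. For (K2) use $\xi\otimes\xi'$ and $\eta\otimes\eta'$, and in the conjugate Hilbert space $\overline{K(a,b)}=\langle\bar\xi_b,\bar\eta_a\rangle$ and $K(b,a)=\langle\xi_a,\eta_b\rangle=\langle\bar\eta_b,\bar\xi_a\rangle$. For (K3) take $\xi=\eta=\zeta$; the constant kernel $1$ is positive semidefinite, and (K1) gives $c\prec|c|$.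

(K4) In the first case $L(a,b)=\sum_{s\in S}\mathbf 1_{\{a=s\}}L(s,b)$. Each summand is the product of the scalars $\delta^{-1/2}L(s,b)$ and $\delta^{1/2}\mathbf 1_{\{a=s\}}$, both of squared modulus at most $\delta$, so it is $\prec\delta$ with $H=\mathbb C$. Now use (K1). The second case follows by transposition.

(K5) Let $\xi^n,\eta^n$ factor $K_n$. On $A\times\{1,2\}$ put $\zeta^n_{(a,1)}=\xi^n_a$, $\zeta^n_{(a,2)}=\eta^n_a$ and $\mathcal G_n(x,y)=\langle\zeta^n_y,\zeta^n_x\rangle$. Each entry $\mathcal G_n(x,y)$ lies in a closed disc independent of $n$, so by Tychonoff's theorem the sequence $(\mathcal G_n)$ has a cluster point $\mathcal G$ for pointwise convergence. It is positive semidefinite, $\mathcal G((a,i),(a,i))\le w(a)$, and $\mathcal G((a,2),(b,1))=L(a,b)$. Writing $\mathcal G(x,y)=\langle\zeta_y,\zeta_x\rangle$ gives $L\prec w$.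
\end{proof}

Property (K4) is the only way in which a bound on the \emph{size} of a kernel will be turned into a factorization. It loses the factor $|S|$, so it is useful only when $\delta$ can be chosen after $S$.

\begin{proposition}[Bo\.zejko--Fendler; Jolissaint]\label{prop:BF}
A function $\varphi:\Gamma\to\mathbb C$ is a Fourier multiplier with $\|\varphi\|_{cb}\le c$ if and only if the kernel $(a,b)\mapsto\varphi(a^{-1}b)$ on $\Gamma$ is $\prec c$.
\end{proposition}

\begin{proof}
Suppose $\varphi(a^{-1}b)=\langle\xi_b,\eta_a\rangle$ with squared norms at most $c$. Define $V,U:\ell^2(\Gamma)\to\ell^2(\Gamma)\otimes H$ by $V\delta_b=\delta_b\otimes\xi_{b^{-1}}$ and $U\delta_a=\delta_a\otimes\eta_{a^{-1}}$. Both send the basis to orthogonal vectors of norm at most $\sqrt c$, so $\|U\|\|V\|\le c$. The map $\Phi(x)=U^*(x\otimes1)V$ on $B(\ell^2(\Gamma))$ is weak$^*$-continuous, has $\|\Phi\|_{cb}\le c$, and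
\[
\langle\Phi(x)\delta_b,\delta_a\rangle=\langle x\delta_b,\delta_a\rangle\langle\xi_{b^{-1}},\eta_{a^{-1}}\rangle=\langle x\delta_b,\delta_a\rangle\,\varphi(ab^{-1}).
\]
The entry $\langle u_s\delta_b,\delta_a\rangle$ vanishes unless $ab^{-1}=s$, so $\Phi(u_s)=\varphi(s)u_s$. Since $L(\Gamma)$ is also the weak$^*$ closure of $\mathbb C[\Gamma]$, the map $\Phi$ preserves $L(\Gamma)$ and restricts to $m_\varphi$.

Conversely, let $\|m_\varphi\|_{cb}\le c$. The Wittstock--Haagerup--Paulsen representation theorem states that a completely bounded map $\Phi$ from a unital $C^*$-algebra to $B(H)$ has the form $\Phi(x)=T^*\pi(x)S$, with $\pi$ a unital $*$-representation and $\|S\|^2,\|T\|^2\le\|\Phi\|_{cb}$. Apply it to the restriction of $m_\varphi$ to the $C^*$-algebra generated by the $u_g$. Since $u_{h^{-1}g}\delta_{g^{-1}}=\delta_{h^{-1}}$,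
\[
\varphi(h^{-1}g)=\langle m_\varphi(u_{h^{-1}g})\delta_{g^{-1}},\delta_{h^{-1}}\rangle=\langle\pi(u_g)S\delta_{g^{-1}},\pi(u_h)T\delta_{h^{-1}}\rangle ,
\]
and both vectors have squared norm at most $c$.
\end{proof}

From now on $\|\varphi\|_{cb}\le c$ is used only in this form. The following facts are consequences.

\begin{lemma}\label{lem:norm}
Let $\varphi$ be a Fourier multiplier on $\Gamma$ and let $\Gamma'<\Gamma$ be a subgroup.
\begin{itemize}
\item[(a)] $|\varphi|\le\|\varphi\|_{cb}$. The functions $\bar\varphi$ and $\check\varphi(g)=\varphi(g^{-1})$ have the same norm as $\varphi$. Also $\|\delta_g\|_{cb}\le1$, so finitely supported functions are Fourier multipliers.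
\item[(b)] Restriction from $\Gamma$ to $\Gamma'$ and extension by $0$ from $\Gamma'$ to $\Gamma$ do not increase $\|\cdot\|_{cb}$.
\item[(c)] For $C<\infty$, $\Lambda_{cb}(\Gamma)\le C$ if and only if for every finite $W\subset\Gamma$ and $\theta>0$ there is a finitely supported $\varphi$ with $|\varphi-1|\le\theta$ on $W$ and $\|\varphi\|_{cb}\le C+\theta$.
\item[(d)] $1\le\Lambda_{cb}(\Gamma')\le\Lambda_{cb}(\Gamma)$. If every finite subset of $\Gamma$ lies in a subgroup with constant at most $C$, then $\Lambda_{cb}(\Gamma)\le C$.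
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim is Cauchy--Schwarz; the kernels of $\bar\varphi$ and $\check\varphi$ are the conjugate and the transpose of that of $\varphi$; and $\delta_g(a^{-1}b)=\langle\delta_b,\delta_{ag}\rangle$.

(b) Restriction is a pullback as in (K1). For the extension, let $\varphi(a^{-1}b)=\langle\xi_b,\eta_a\rangle$ on $\Gamma'$, fix a representative $r$ of each coset $r\Gamma'$, and attach to $g\in r\Gamma'$ the vectors $\delta_{r\Gamma'}\otimes\xi_{r^{-1}g}$ and $\delta_{r\Gamma'}\otimes\eta_{r^{-1}g}$ in $\ell^2(\Gamma/\Gamma')\otimes H$. For $g,h$ in different cosets the inner product is $0$ and $h^{-1}g\notin\Gamma'$. For $g,h\in r\Gamma'$ it is $\varphi((r^{-1}h)^{-1}r^{-1}g)=\varphi(h^{-1}g)$.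

(c) If $\Lambda_{cb}(\Gamma)\le C$, there is a sequence $(\varphi_n)$ with $\limsup\|\varphi_n\|_{cb}<C+\theta$; take $\varphi=\varphi_n$ with $n$ large. Conversely, write $\Gamma$ as an increasing union of finite sets $W_n$ and apply the condition to $W_n$ and $\theta=1/n$.

(d) The bound $1$ follows from $\varphi_n(e)\to1$ and (a); the rest follows from (b) and (c).
\end{proof}

By (d), the inequalities ``$\ge$'' in Theorems~\ref{thm:free} and~\ref{thm:tree} hold. The rest of the paper is about ``$\le$''.

\section{Gluing kernels along a tree}\label{sec:glue}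

\subsection{Words of length two}\label{sub:two}

Recall that every element of $*_i\Gamma_i$ is uniquely a reduced word $g=s_1\cdots s_n$, with $s_j\in\Gamma_{i_j}\setminus\{e\}$ and $i_j\ne i_{j+1}$; we put $|g|=n$. Let $\chi_i:\Gamma_i\to[-1,1]$ satisfy $\chi_i(e)=1$ and $\chi_i(s^{-1})=\chi_i(s)$, let $f(s_1\cdots s_n)=\prod_j\chi_{i_j}(s_j)$, and drop the index $i$. We look for a factorization of $f(h^{-1}g)$ for $g=s_1s_2$ and $h=t_1t_2$ with $s_1,t_1\in\Gamma_1\setminus\{e\}$ and $s_2,t_2\in\Gamma_2\setminus\{e\}$.

If no letters of $h^{-1}$ and $g$ interacted, $f(h^{-1}g)$ would be $f(h)f(g)$. The correction caused by two letters in the same factor is measured by $K(t,s)=\chi(t^{-1}s)-\chi(t)\chi(s)$. If $s_1\ne t_1$, the word $t_2^{-1}(t_1^{-1}s_1)s_2$ is reduced and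
\[
f(h^{-1}g)=\chi(t_2)\chi(s_2)\big[\chi(t_1)\chi(s_1)+K(t_1,s_1)\big].
\]
If $s_1=t_1$, the bracket equals $\chi(e)=1$, while $f(h^{-1}g)=\chi(t_2^{-1}s_2)=\chi(t_2)\chi(s_2)+K(t_2,s_2)$. So in both cases
\[
f(h^{-1}g)=f(h)f(g)+\chi(t_2)\chi(s_2)K(t_1,s_1)+\delta_{t_1,s_1}K(t_2,s_2).
\]
If $K(t,s)=\langle\mu_s,\nu_t\rangle$ on each factor, this is $\langle\xi_g,\eta_h\rangle$ for
\[
\xi_g=\chi(s_1)\chi(s_2)\ \oplus\ \chi(s_2)\mu_{s_1}\ \oplus\ \delta_{s_1}\otimes\mu_{s_2}
\]
and $\eta_h$ defined in the same way from $t_1,t_2$ and $\nu$. The three parts are orthogonal, so their costs add. With a constant bound $\|\mu_s\|^2\le B$ the total would grow with the number of letters. With the bound $\|\mu_s\|^2\le B(1-\chi(s)^2)$ and $B\ge1$ it telescopes: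
\[
\|\xi_g\|^2\le\chi(s_1)^2\chi(s_2)^2+B\chi(s_2)^2\big(1-\chi(s_1)^2\big)+B\big(1-\chi(s_2)^2\big)=f(g)^2+B\big(1-f(g)^2\big)\le B .
\]
This dictates the next definition.

\begin{definition}\label{def:gluable}
Let $B\ge1$. A kernel $\kappa:Y\times Y\to\mathbb C$ is \emph{$B$-gluable} if it is symmetric, $\kappa(y,y)=1$, $|\kappa|\le1$, and for every $o\in Y$ the kernel
\[
K^o(a,b)=\kappa(a,b)-\kappa(o,a)\kappa(o,b)\qquad\text{on }Y\setminus\{o\}
\]
satisfies $K^o\prec B\big(1-|\kappa(o,\cdot)|^2\big)$.
\end{definition}

For $\kappa(a,b)=\chi(a^{-1}b)$ on a group, $K^o(a,b)=K^e(o^{-1}a,o^{-1}b)$, so only $o=e$ has to be checked, and $K^e$ is the kernel $K$ above.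

\begin{example}\label{ex:pd}
A real positive semidefinite kernel with $\kappa(y,y)=1$ is $1$-gluable. Indeed, if $\kappa(a,b)=\langle\zeta_b,\zeta_a\rangle$ with unit vectors $\zeta_a$, then $K^o(a,b)=\langle\zeta'_b,\zeta'_a\rangle$, where $\zeta'_a=\zeta_a-\kappa(o,a)\zeta_o$ is the component of $\zeta_a$ orthogonal to $\zeta_o$, and $\|\zeta'_a\|^2=1-\kappa(o,a)^2$. Gluability is what remains of this orthogonal splitting when positivity is not available.
\end{example}

\begin{example}\label{ex:z}
Let $|z|<1$ and $\kappa(a,b)=z$ for $a\ne b$, $\kappa(a,a)=1$. Then $K^o(a,b)=(z-z^2)+(1-z)\delta_{a,b}$, and (K1), (K3) give $K^o\prec(1+|z|)|1-z|$. So $\kappa$ is $B$-gluable with $B=|1-z|/(1-|z|)$. This $B$ is at most $2/(1-|z|)$, and it equals $1$ for $z\in[0,1)$.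
\end{example}

\subsection{Trees of pieces}

The computation above used only that $h$ and $g$ are reached from $e$ by unique sequences of moves inside cosets of the factors. The edges of a tree have the same structure.

\begin{definition}\label{def:pieces}
Let $X$ be a nonempty set and $(X_v)_{v\in V}$ a family of nonempty subsets, called \emph{pieces}. A \emph{chain} from $x$ to $y$ is a sequence $(x_0,v_1,x_1,\dots,v_n,x_n)$, $n\ge0$, with $x_0=x$, $x_n=y$, such that $x_{j-1}\ne x_j$ both lie in $X_{v_j}$ and $v_j\ne v_{j+1}$ for all $j$. The triples $(x_{j-1},v_j,x_j)$ are its \emph{steps}. We call $(X,V)$ a \emph{tree of pieces} if any $x,y\in X$ are joined by exactly one chain; its number of steps is denoted $\ell(x,y)$. A \emph{flag} is a pair $(x,v)$ with $x\in X_v$.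
\end{definition}

Initial segments and reversals of chains are chains.

\begin{example}[free products]\label{ex:free}
Let $X=\Gamma=*_{i\in I}\Gamma_i$, let $V$ be the disjoint union of the coset spaces $\Gamma/\Gamma_i$, and let the piece of $g\Gamma_i\in V$ be the coset itself. A step from $x_{j-1}$ is given by $x_j=x_{j-1}s_j$ with $s_j\in\Gamma_{i_j}\setminus\{e\}$ and $v_j=x_{j-1}\Gamma_{i_j}=x_j\Gamma_{i_j}$. Since $v_{j+1}=x_j\Gamma_{i_{j+1}}$, the condition $v_j\ne v_{j+1}$ means $i_j\ne i_{j+1}$. So chains from $x$ to $y$ correspond to reduced words for $x^{-1}y$. This is a tree of pieces with $\ell(x,y)=|x^{-1}y|$.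
\end{example}

\begin{example}[edges of a tree]\label{ex:tree}
Let $T$ be a tree with at least one edge, edges being unordered pairs of vertices. Let $X$ be the set of edges, $V$ the set of vertices, and $X_v$ the set of edges at $v$. Given a chain $(x_0,v_1,\dots,v_n,x_n)$ with $n\ge1$, let $v_0$ be the end of $x_0$ other than $v_1$ and $v_{n+1}$ the end of $x_n$ other than $v_n$. Then $x_j=\{v_j,v_{j+1}\}$ for all $j$, and $x_{j-1}\ne x_j$ means $v_{j-1}\ne v_{j+1}$. So chains with $n\ge1$ correspond to paths without backtracking of length at least $2$, and the chain goes from the first edge to the last. In a tree such paths are geodesics: they repeat no vertex and are determined by their endpoints. Hence only the trivial chain joins an edge to itself. Let $x\ne y$. Removing $x$ splits $T$ into two components; let $a$ be the end of $x$ in the component that does not contain $y$, and define the end $b$ of $y$ symmetrically. The geodesic from $a$ to $b$ must cross $x$ and $y$, and since it repeats no vertex it begins with $x$ and ends with $y$.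 A geodesic that begins with $x$ and ends with $y$ crosses $x$ only once, so it starts at $a$, and for the same reason it ends at $b$. Thus $(X,V)$ is a tree of pieces.
\end{example}

\begin{lemma}[gluing]\label{lem:glue}
Let $(X,V)$ be a tree of pieces, let $B\ge1$, and let $\kappa_v$ be a $B$-gluable kernel on $X_v$ for each $v\in V$. Put
\[
F(x,y)=\prod_{j=1}^n\kappa_{v_j}(x_{j-1},x_j),
\]
where $(x_0,v_1,\dots,v_n,x_n)$ is the chain from $x$ to $y$. Then $F\prec B$ on $X$.
\end{lemma}

In Example~\ref{ex:free}, with $\kappa_{g\Gamma_i}(x,y)=\chi_i(x^{-1}y)$, we have $F(h,g)=f(h^{-1}g)$ for the multiplicative function $f$, and the lemma says $\|f\|_{cb}\le B$.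

\begin{proof}
Fix $x_0\in X$. Let $x,y\in X$, let $(s_0,v_1,s_1,\dots,v_n,s_n)$ be the chain from $x_0$ to $x$ and $(t_0,v'_1,t_1,\dots,v'_m,t_m)$ the chain from $x_0$ to $y$. Put
\[
\alpha_j=\prod_{j<i\le n}\kappa_{v_i}(s_{i-1},s_i),\qquad\beta_j=\prod_{j<i\le m}\kappa_{v'_i}(t_{i-1},t_i),
\]
so that $\alpha_n=1$ and $\alpha_{j-1}=\kappa_{v_j}(s_{j-1},s_j)\alpha_j$. Let $J$ be the set of $j$ with $1\le j\le\min(n,m)$, $s_{j-1}=t_{j-1}$ and $v_j=v'_j$, and let $p\le\min(n,m)$ be maximal with $s_p=t_p$. The initial segments of length $p$ are chains from $x_0$ to the same point, so $s_i=t_i$ and $v_i=v'_i$ for $i\le p$. Hence $\{1,\dots,p\}\subset J\subset\{1,\dots,p+1\}$. Let $K_v^o$ be the kernel of Definition~\ref{def:gluable} for $\kappa_v$. We claim that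
\begin{equation}\label{eq:glue}
F(y,x)=\beta_0\alpha_0+\sum_{j\in J}\beta_j\alpha_j\,K^{s_{j-1}}_{v_j}(t_j,s_j).
\end{equation}
For $j\in J$ the summand equals $\beta_j\alpha_j\kappa_{v_j}(t_j,s_j)-\beta_{j-1}\alpha_{j-1}$. For $j\le p$ we have $\kappa_{v_j}(t_j,s_j)=1$, so $\beta_0\alpha_0$ and the terms with $j\le p$ add up to $\beta_p\alpha_p$. There are two cases (Figure~\ref{fig:branch}).

If $p+1\in J$, the right side of \eqref{eq:glue} is $\beta_{p+1}\alpha_{p+1}\kappa_{v_{p+1}}(t_{p+1},s_{p+1})$. Here $t_{p+1}\ne s_{p+1}$ by maximality of $p$, both points lie in $X_{v_{p+1}}$, and $v'_{p+2}\ne v_{p+1}\ne v_{p+2}$ whenever these are defined. So $(t_m,v'_m,\dots,t_{p+1},v_{p+1},s_{p+1},\dots,v_n,s_n)$ is the chain from $y$ to $x$, and by symmetry of the $\kappa_v$ the product along it is the same number.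

If $p+1\notin J$, the right side is $\beta_p\alpha_p$. Now $p=\min(n,m)$ or $v_{p+1}\ne v'_{p+1}$, so $(t_m,v'_m,\dots,v'_{p+1},s_p,v_{p+1},\dots,v_n,s_n)$ is the chain from $y$ to $x$, and $F(y,x)=\beta_p\alpha_p$. This proves \eqref{eq:glue}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={font=\small}]
\draw[gray] (2.4,0) circle (1.15);
\draw[dashed] (0,0)--(1.5,0)--(3,0.6) (1.5,0)--(3,-0.6);
\draw[very thick] (4.8,-1.2)--(3,-0.6)--(3,0.6)--(4.8,1.2);
\draw[gray,rotate around={28:(8.75,0.4)}] (8.75,0.4) ellipse (1.1 and 0.33);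
\draw[gray,rotate around={-28:(8.75,-0.4)}] (8.75,-0.4) ellipse (1.1 and 0.33);
\draw[dashed] (6.3,0)--(8,0);
\draw[very thick] (11.2,-1.2)--(9.5,-0.8)--(8,0)--(9.5,0.8)--(11.2,1.2);
\foreach \p in {(0,0),(1.5,0),(3,0.6),(3,-0.6),(4.8,1.2),(4.8,-1.2),(6.3,0),(8,0),(9.5,0.8),(9.5,-0.8),(11.2,1.2),(11.2,-1.2)} \fill \p circle (2pt);
\node[below] at (0,0) {$x_0$}; \node[below] at (6.3,0) {$x_0$};
\node at (0.95,0.3) {$s_p$}; \node at (7.4,0.3) {$s_p$};
\node at (3.5,1.25) {$s_{p+1}$}; \node at (3.5,-1.25) {$t_{p+1}$};
\node at (9.7,1.35) {$s_{p+1}$}; \node at (9.7,-1.35) {$t_{p+1}$};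
\node[right] at (4.8,1.2) {$x$}; \node[right] at (4.8,-1.2) {$y$};
\node[right] at (11.2,1.2) {$x$}; \node[right] at (11.2,-1.2) {$y$};
\end{tikzpicture}
\caption{The chains from $x_0$ to $x$ and to $y$ in a tree of pieces agree up to a point $s_p$. Pieces are drawn in gray, and the chain from $y$ to $x$ is bold. Left: both chains leave $s_p$ through the same piece, and the bold chain cuts across that piece in one step. Right: they leave through different pieces, and the bold chain passes through $s_p$.}
\label{fig:branch}
\end{figure}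

For each flag $(o,v)$ write $K^o_v(t,s)=\langle\mu^{o,v}_s,\nu^{o,v}_t\rangle$ in a Hilbert space $H_{o,v}$, with the squared norms of $\mu^{o,v}_s$ and $\nu^{o,v}_s$ at most $B(1-|\kappa_v(o,s)|^2)$. In $\mathbb C\oplus\bigoplus_{(o,v)}H_{o,v}$ put
\[
\xi_x=\alpha_0\oplus\sum_{j=1}^n\alpha_j\,\mu^{s_{j-1},v_j}_{s_j},\qquad
\eta_y=\overline{\beta_0}\oplus\sum_{j=1}^m\overline{\beta_j}\,\nu^{t_{j-1},v'_j}_{t_j}.
\]
The vector $\xi_x$ depends only on $x$, and $\eta_y$ only on $y$. Since $\ell(x_0,s_{j-1})=j-1$, the flags $(s_{j-1},v_j)$ are distinct for distinct $j$, and $(s_{j-1},v_j)=(t_{j'-1},v'_{j'})$ holds exactly when $j=j'\in J$. So $\langle\xi_x,\eta_y\rangle$ is the right side of \eqref{eq:glue}, which is $F(y,x)$. The summands of $\xi_x$ are mutually orthogonal, hence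
\[
\|\xi_x\|^2\le|\alpha_0|^2+B\sum_{j=1}^n|\alpha_j|^2\big(1-|\kappa_{v_j}(s_{j-1},s_j)|^2\big)=|\alpha_0|^2+B\sum_{j=1}^n\big(|\alpha_j|^2-|\alpha_{j-1}|^2\big),
\]
which is $|\alpha_0|^2+B(1-|\alpha_0|^2)\le B$ because $B\ge1$. The computation for $\eta_y$ is the same with $\beta$ in place of $\alpha$.
\end{proof}

\subsection{Cutting off the length}

Even if each $\chi_i$ is finitely supported, the multiplicative function $f$ is in general not, since it can be nonzero on words of every length. We shall multiply it by a function of the length alone that vanishes on long words and costs almost nothing. The gluing lemma itself provides one: the kernels $z^{\ell}$ with complex $z$ isolate each length by Fourier inversion in the argument of $z$, at a cost linear in the length, and the damping factor $r^\ell$ makes the tail summable.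

\begin{lemma}\label{lem:cutoff}
Let $(X,V)$ be a tree of pieces, $0<r<1$ and $\theta>0$. For all large $M$ the kernel $\tau=r^{\ell}\,\mathbf 1_{\{\ell\le M\}}$ on $X$ satisfies $\tau\prec1+\theta$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:glue} applied to the kernels of Example~\ref{ex:z} gives $r^\ell\prec1$, and $z^\ell\prec2/(1-|z|)$ for $0<|z|<1$. Let $n\ge1$ and $\rho=n/(n+1)$. For $q\ge1$ and $\omega=e^{2\pi\sqrt{-1}/q}$,
\[
\frac1q\sum_{k=0}^{q-1}\omega^{-nk}\big(\rho\,\omega^k\big)^{\ell}=\rho^{\ell}\,\mathbf 1_{\{\ell\equiv n \bmod q\}} ,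
\]
and the left side is $\prec2/(1-\rho)=2(n+1)$ by (K1). At a pair $(x,y)$ the right side equals $\rho^n\mathbf 1_{\{\ell=n\}}$ once $q>\max\{n,\ell(x,y)\}$. By (K5) and $\rho^{-n}=(1+1/n)^n<3$ we get $\mathbf 1_{\{\ell=n\}}\prec6(n+1)$. The kernels $r^\ell-\sum_{M<n\le M'}r^n\mathbf 1_{\{\ell=n\}}$ tend pointwise to $\tau$ as $M'\to\infty$, so $\tau\prec1+6\sum_{n>M}(n+1)r^n$ by (K1) and (K5), and the tail tends to $0$ as $M\to\infty$.
\end{proof}

\section{Gluable kernels from weak amenability}\label{sec:scales}

A set with a single piece is a tree of pieces, so Lemma~\ref{lem:glue} shows that a $B$-gluable kernel is $\prec B$. The converse fails badly. Let $\kappa(a,b)=\chi(a^{-1}b)$ be $B$-gluable on a group. Then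
\[
|\chi(a^{-1}b)-\chi(a)\chi(b)|\le B\big(1-|\chi(a)|^2\big)^{1/2}\qquad(a,b\ne e),
\]
so if $\chi(a)$ is close to $1$, then $\chi$ is uniformly almost invariant under translation by $a$. If $\chi(a)=1$ with $a\neq e$, then $\chi(a^{-1}b)=\chi(b)$ for all $b$ (for $b=e$ by symmetry), so $\chi(a^{-n})=1$ for all $n$; for $a$ of infinite order, $\chi$ cannot be finitely supported. Thus $\chi$ must stay slightly below $1$ away from $e$, and it must be almost invariant under the elements where it is near $1$. We construct such functions in three moves: multipliers that equal $1$ on a large set, then almost invariant ones, then an average over many scales.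

Throughout this section a countable group $G$ acts on a nonempty set $Y$ with finite stabilizers and finitely many orbits. For Theorem~\ref{thm:free} only $Y=G$ with left translation is needed; invariant kernels are then of the form $\chi(a^{-1}b)$. The role of finite subsets of $G$ is played by the following relations.

\begin{definition}
A set $R\subset Y\times Y$ is \emph{admissible} if it is $G$-invariant, symmetric, contains the diagonal, and $R(y)=\{y':(y,y')\in R\}$ is finite for every $y$. A kernel $\psi$ on $Y$ has \emph{finite rows} if $\psi(y,\cdot)$ has finite support for every $y$.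
\end{definition}

For $Y=G$ the admissible sets are the sets $\{(a,b):a^{-1}b\in E\}$ with $E=E^{-1}\ni e$ finite. In general, $\sup_y|R(y)|<\infty$, since $|R(\gamma y)|=|R(y)|$ and there are finitely many orbits. Finite unions of admissible sets are admissible. So is $R^2=\{(a,c):(a,b),(b,c)\in R\text{ for some }b\}$, because $R^2(a)=\bigcup_{b\in R(a)}R(b)$; it contains $R$. If $\psi$ is invariant, symmetric and has finite rows, then $R\cup\operatorname{supp}\psi$ is admissible. The goal of the section is the following.

\begin{proposition}\label{prop:key}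
Let $\Lambda_{cb}(G)<C<\infty$, let $\theta>0$, and let $R$ be admissible. There is a $G$-invariant, $(C+\theta)$-gluable kernel $\kappa:Y\times Y\to\mathbb R$ with finite rows and $|\kappa-1|\le\theta$ on $R$.
\end{proposition}

We fix $C$ with $\Lambda_{cb}(G)<C<\infty$; note that $C>1$.

\subsection{Plateau kernels}

For $P$ admissible, a \emph{plateau kernel over $P$} is a $G$-invariant symmetric kernel $\psi:Y\times Y\to\mathbb R$ with finite rows, $\psi=1$ on $P$, and $\psi\prec C$. Then $|\psi|\le C$. By (K1), an average of plateau kernels over $P$ is a plateau kernel over $P$.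

\begin{lemma}\label{lem:plateau}
Over every admissible $P$ there is a plateau kernel.
\end{lemma}

\begin{proof}
Let $y_1,\dots,y_q$ represent the orbits, with stabilizers $F_1,\dots,F_q$, and let $E$ be the set of $g\in G$ with $(y_i,gy_j)\in P$ for some $i,j$. Then $e\in E$. The set $E$ is finite, because $gy_j$ must lie in the finite set $P(y_i)$ and at most $|F_j|$ elements send $y_j$ to a given point. It is symmetric: if $(y_i,gy_j)\in P$, then $(gy_j,y_i)\in P$ and so $(y_j,g^{-1}y_i)\in P$.

Choose $\Lambda_{cb}(G)<C_1<C$ and a finitely supported $\varphi_0$ on $G$ with $\|\varphi_0\|_{cb}\le C_1$ and $|\varphi_0-1|\le(C-C_1)/|E|$ on $E$. The function $\varphi_1=\varphi_0+\sum_{g\in E}(1-\varphi_0(g))\delta_g$ equals $1$ on $E$ and has norm at most $C$ by Lemma~\ref{lem:norm}(a). Let $\varphi$ be the average of $\varphi_1$, $\bar\varphi_1$, $\check\varphi_1$ and the conjugate of $\check\varphi_1$. It is real, finitely supported, satisfies $\varphi(g^{-1})=\varphi(g)$, equals $1$ on $E=E^{-1}$, and has $\|\varphi\|_{cb}\le C$. If $Y=G$, the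 kernel $\varphi(a^{-1}b)$ finishes the proof. In general we average over the stabilizers:
\[
\psi(ay_i,by_j)=\frac1{|F_i||F_j|}\sum_{f\in F_i,\ f'\in F_j}\varphi\big((af)^{-1}bf'\big)\qquad(a,b\in G).
\]
The elements sending $y_i$ to $ay_i$ form the coset $aF_i$, and the sum runs over all of $aF_i\times bF_j$, so $\psi$ is well defined. It is invariant because $(\gamma af)^{-1}\gamma bf'=(af)^{-1}bf'$, and symmetric because $\varphi(g^{-1})=\varphi(g)$. If $\varphi(h^{-1}g)=\langle\xi_g,\eta_h\rangle$ with squared norms at most $C$, then $\psi(ay_i,by_j)$ is the inner product of the averages $|F_j|^{-1}\sum_{f'}\xi_{bf'}$ and $|F_i|^{-1}\sum_f\eta_{af}$, which depend only on the points $by_j$ and $ay_i$ and have squared norms at most $C$; so $\psi\prec C$. If $(ay_i,by_j)\in P$, then $(y_i,(af)^{-1}bf'y_j)=(af)^{-1}(ay_i,by_j)\in P$, so $(af)^{-1}bf'\in E$ and every term equals $1$. Finally, $\psi(y_i,by_j)\ne0$ forces $f^{-1}bf'\in\operatorname{supp}\varphi$ for some $f,f'$, so $by_j$ lies in the finite set $F_i\operatorname{supp}(\varphi)y_j$;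 by invariance all rows are finite.
\end{proof}

Seen from a point $o$, a plateau kernel is $1$ on an inner zone, $0$ outside an outer zone, and uncontrolled, except for the bound $C$, on the annulus in between. Moving $o$ a little changes nothing deep inside or far outside. If $M$ plateau kernels have widely separated annuli, a point $b$ is near at most two of them, and the average moves by $O(C/M)$. No amenability is needed, because the almost invariance is only in the supremum norm.

\begin{lemma}\label{lem:almost}
For every admissible $P$ and $\delta'>0$ there is a plateau kernel $\psi$ over $P$ with $|\psi(a,b)-\psi(o,b)|\le\delta'$ whenever $(o,a)\in P$ and $b\in Y$.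
\end{lemma}

\begin{proof}
Put $P_1=P$. Inductively let $\psi^{(m)}$ be a plateau kernel over $P_m$, let $R_m=P_m\cup\operatorname{supp}\psi^{(m)}$ and $P_{m+1}=R_m^2$. These sets are admissible and $P=P_1\subset R_1\subset P_2\subset R_2\subset\cdots$. Let $M\ge4C/\delta'$ and $\psi=\frac1M\sum_{m=1}^M\psi^{(m)}$, a plateau kernel over $P$. Let $(o,a)\in P$ and $b\in Y$, and let $m_0$ be the least $m\le M$ with $(o,b)\in R_m$, or $m_0=M+1$ if there is none.

Let $m_0<m\le M$. Then $(o,b)\in R_{m_0}$, and $(a,o),(o,b)\in R_{m_0}$ give $(a,b)\in R_{m_0}^2=P_{m_0+1}$. Both pairs lie in $P_m$, so $\psi^{(m)}(a,b)=\psi^{(m)}(o,b)=1$.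

Let $m<m_0-1$. Then $(o,b)\notin R_m$, so $\psi^{(m)}(o,b)=0$. If $\psi^{(m)}(a,b)\ne0$, then $(o,a),(a,b)\in R_m$, so $(o,b)\in P_{m+1}\subset R_{m+1}$, which contradicts $m+1<m_0$. So $\psi^{(m)}(a,b)=0$ as well.

Only $m=m_0-1$ and $m=m_0$ can contribute, each at most $2C/M$, so $|\psi(a,b)-\psi(o,b)|\le4C/M\le\delta'$.
\end{proof}

\subsection{One scale, and why it is not enough}\label{sub:one}

Take $Y=G$, $o=e$, a finite set $S=S^{-1}\ni e$, and let $\psi(a^{-1}b)$ be the kernel of Lemma~\ref{lem:almost} for $P=\{(a,b):a^{-1}b\in S\}$. To stay below $1$ away from $e$, try $\chi=\varepsilon\delta_e+(1-\varepsilon)\psi$ with a small $\varepsilon>0$. For $a,b\ne e$ we have $\chi(a)\chi(b)=(1-\varepsilon)^2\psi(a)\psi(b)$, and therefore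
\[
K^e(a,b)=\varepsilon\delta_{a,b}+(1-\varepsilon)\big[\psi(a^{-1}b)-\psi(a)\psi(b)\big]+\varepsilon(1-\varepsilon)\psi(a)\psi(b).
\]
If $a\in S$, then $\psi(a)=1$ and the bracket is at most $\delta'$ in modulus; the same holds if $b\in S$. With $\iota=\mathbf 1_{G\setminus S}$, the bracket is thus $\iota(a)\iota(b)\psi(a^{-1}b)-\iota(a)\psi(a)\iota(b)\psi(b)$ plus a kernel that is $\prec\delta:=2|S|\delta'$ by (K4), and $\delta$ is as small as we like. Altogether $K^e\prec w$ with
\[
w(a)=\varepsilon+(1-\varepsilon)\iota(a)\big(C+\psi(a)^2\big)+\varepsilon(1-\varepsilon)\psi(a)^2+\delta .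
\]
Compare this cost with the budget $C(1-\chi(a)^2)$. On $S\setminus\{e\}$ we get $w=2\varepsilon-\varepsilon^2+\delta=1-\chi^2+\delta$, within budget when $\delta\ll\varepsilon$. Outside $\operatorname{supp}\psi$ we get $w=\varepsilon+(1-\varepsilon)C+\delta\le C+\delta$ and $\chi=0$, within budget up to $\delta$. On the annulus $\operatorname{supp}\psi\setminus S$ the estimate fails: $w\ge(1-\varepsilon)C$, while the budget is only about $2C\varepsilon$ where $\psi=1$, and $|\chi|$ may even exceed $1$.

The excess cost at a point $a$ is proportional to the weight of the kernel whose annulus contains $a$, and the budget at $a$ is comparable to the total weight of the kernels that vanish at $a$. So we use kernels $\psi_0,\psi_1,\dots,\psi_N$ with nested annuli and give $\psi_k$ a weight $c_k=\eta\sum_{j<k}c_j$ with $\eta$ small. The partial sums then grow like $(1+\eta)^k$, and $N$ is chosen so large that they climb from $c_0\le\theta$ to $1$.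

\subsection{Proof of Proposition~\ref{prop:key}}

\emph{The kernel.} Choose $0<\eta\le\min\{\frac1{8C},\frac\theta{20C^2}\}$ and then $N\ge1$ with $(1+\eta)^{-N}\le\theta$. Put
\[
\varepsilon_k=(1+\eta)^{k-1-N}\ \ (1\le k\le N+1),\qquad c_0=\varepsilon_1,\qquad c_k=\varepsilon_{k+1}-\varepsilon_k=\eta\varepsilon_k\ \ (1\le k\le N),
\]
and $c_{N+1}=0$. Then $\sum_{j<k}c_j=\varepsilon_k$ for $1\le k\le N+1$, in particular $\sum_{j=0}^Nc_j=1$, and $c_k\le\eta\varepsilon_k$ for $1\le k\le N+1$. Let $\delta=\eta\varepsilon_1$.

Let $\psi_0(a,b)=\delta_{a,b}$ and let $Q_0$ be the diagonal. For $j=1,\dots,N$ let $\sigma_j=\sup_y|Q_{j-1}(y)|$, let $\psi_j$ be given by Lemma~\ref{lem:almost} for $P=Q_{j-1}\cup R$ and $\delta'=\delta/(2\sigma_j)$, and let $Q_j=Q_{j-1}\cup R\cup\operatorname{supp}\psi_j$. Note the order of choices: the invariance error of $\psi_j$ is chosen after the size of the previous scale is known, as (K4) requires. Define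
\[
\kappa=\sum_{j=0}^Nc_j\psi_j .
\]
This kernel is real, invariant, symmetric, has finite rows, and $\kappa(y,y)=\sum_jc_j=1$. If $(o,a)\in R$ and $a\ne o$, then $\psi_0(o,a)=0$ and $\psi_j(o,a)=1$ for $j\ge1$, so $\kappa(o,a)=1-\varepsilon_1\in[1-\theta,1]$. It remains to prove that $|\kappa|\le1$ and to bound $K^o$.

\emph{Values.} Fix $o\in Y$ and write $\psi_j(a)=\psi_j(o,a)$, $\chi(a)=\kappa(o,a)$. For $a\ne o$ define the \emph{level} $k=k(a)\in\{1,\dots,N+1\}$ as the least $k\le N$ with $a\in Q_k(o)$, and $k=N+1$ if there is none. Since $\operatorname{supp}\psi_j\subset Q_j$, and $\psi_j=1$ on $Q_{j-1}$ for $j\ge1$,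
\begin{equation}\label{eq:levels}
\psi_j(a)=0\ \ (j<k),\qquad\psi_j(a)=1\ \ (k<j\le N),\qquad|\psi_k(a)|\le C,
\end{equation}
with the convention $\psi_{N+1}=0$. The weights with $k<j\le N$ add up to $1-\varepsilon_k-c_k$, so $\chi(a)=1-\varepsilon_k-c_k+c_k\psi_k(a)$ and
\begin{equation}\label{eq:value}
|1-\chi(a)-\varepsilon_k|\le(1+C)c_k\le2Cc_k\le2C\eta\,\varepsilon_k\le\tfrac14\varepsilon_k .
\end{equation}
Thus $\frac34\varepsilon_k\le1-\chi(a)\le\frac54\varepsilon_k$. As $\varepsilon_k\le1$, also $\chi(a)\ge1-\varepsilon_k-2C\eta\varepsilon_k\ge-2C\eta\ge-\frac14$. Hence $|\chi(a)|\le1$, which gives $|\kappa|\le1$ since $o$ and $a$ are arbitrary, and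
\begin{equation}\label{eq:budget}
1-\chi(a)^2=(1-\chi(a))(1+\chi(a))\ge\tfrac34\varepsilon_k\cdot\tfrac34\ge\tfrac12\varepsilon_k .
\end{equation}
So the budget at $a$ is comparable to $\varepsilon_k$, and errors of size $\eta\varepsilon_k$ are affordable.

\emph{Decomposition.} View $(c_j)$ as a probability distribution. Then $K^o$ is the mean of the kernels $\psi_j(a,b)-\psi_j(a)\psi_j(b)$ plus the covariance of the values $\psi_j(a)$ and $\psi_j(b)$. The $j$-th kernel is tiny when $a$ or $b$ has level below $j$, so we cut it accordingly. For $a\ne o$ let $\iota_j(a)=1$ if $k(a)\ge j$ and $\iota_j(a)=0$ otherwise. Then $\iota_0=1$, and for $1\le j\le N$ we have $\iota_j(a)=0$ if and only if $a\in Q_{j-1}(o)$. On $Y\setminus\{o\}$ put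
\[
D_j(a,b)=\big(1-\iota_j(a)\iota_j(b)\big)\big(\psi_j(a,b)-\psi_j(a)\psi_j(b)\big),
\]
so that $D_0=0$, and, with all sums over $0\le j\le N$,
\begin{align*}
\mathrm I&=\sum_jc_j\,\iota_j(a)\iota_j(b)\,\psi_j(a,b), &\mathrm{II}&=\sum_jc_j\,\iota_j(a)\psi_j(a)\,\iota_j(b)\psi_j(b),\\
\mathrm{III}&=\sum_jc_j\,\psi_j(a)\psi_j(b)-\chi(a)\chi(b), &\mathrm{IV}&=\sum_jc_jD_j(a,b).
\end{align*}
Since $\mathrm I-\mathrm{II}+\mathrm{IV}=\sum_jc_j(\psi_j(a,b)-\psi_j(a)\psi_j(b))$, we have $K^o=\mathrm I-\mathrm{II}+\mathrm{III}+\mathrm{IV}$. The main terms are $\mathrm I$ and $\mathrm{III}$, with weights close to $C(1-\chi)$ and $\chi(1-\chi)$. Below, weights are evaluated at $a$, and $k=k(a)$, $\chi=\chi(a)$.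

\emph{Term $\mathrm I$.} We have $\psi_j\prec C$ for all $j$, since $\psi_0\prec1\le C$. By (K1), $\mathrm I\prec C\sum_jc_j\iota_j(a)=C(\varepsilon_k+c_k)$; for $k=N+1$ this reads $C\sum_{j\le N}c_j=C$. By \eqref{eq:value}, $\varepsilon_k\le1-\chi+2Cc_k$, so $\mathrm I\prec C(1-\chi)+3C^2c_k$.

\emph{Term $\mathrm{II}$.} By (K3) and (K1), $-\mathrm{II}\prec\sum_jc_j\iota_j(a)\psi_j(a)^2$. A nonzero term needs $j\le k$ for $\iota_j(a)$ and $j\ge k$ by \eqref{eq:levels}. So $-\mathrm{II}\prec C^2c_k$.

\emph{Term $\mathrm{III}$.} Since $\sum_jc_j=1$ and $\chi=\sum_jc_j\psi_j$, expanding the product shows $\mathrm{III}=\sum_jc_j(\psi_j(a)-\chi(a))(\psi_j(b)-\chi(b))$. This is positive semidefinite, so (K3) applies, and by \eqref{eq:levels} the diagonal is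
\[
(1-\varepsilon_k-c_k)+c_k\psi_k(a)^2-\chi^2=\chi-\chi^2+c_k\big(\psi_k(a)^2-\psi_k(a)\big)\le\chi(1-\chi)+2C^2c_k .
\]

\emph{Term $\mathrm{IV}$.} Let $j\ge1$ and $S=Q_{j-1}(o)\setminus\{o\}$, so $|S|\le\sigma_j$. Then $D_j(a,b)=0$ unless $a\in S$ or $b\in S$. If $a\in S$, then $\psi_j(a)=1$ and $|D_j(a,b)|=|\psi_j(a,b)-\psi_j(o,b)|\le\delta/(2\sigma_j)$ by Lemma~\ref{lem:almost}; since $D_j$ is symmetric, the same bound holds if $b\in S$. Split $D_j$ into the part with $a\in S$ and the rest, which vanishes unless $b\in S$. By (K4), $D_j\prec2\sigma_j\cdot\delta/(2\sigma_j)=\delta$, and $\mathrm{IV}\prec\delta$.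

\emph{Sum.} By (K1), $K^o\prec w$ with $w=(1-\chi)(C+\chi)+6C^2c_k+\delta$. For $\chi\ge0$ the first term is at most $C(1-\chi^2)$ because $C\ge1$. In general $\chi\ge-2C\eta$, so $C+\chi=C(1+\chi)-(C-1)\chi\le C(1+\chi)+2C^2\eta$, and with $1-\chi\le\frac54\varepsilon_k$ we get $(1-\chi)(C+\chi)\le C(1-\chi^2)+\frac52C^2\eta\varepsilon_k$. Using $c_k\le\eta\varepsilon_k$, $\delta=\eta\varepsilon_1\le C^2\eta\varepsilon_k$ and \eqref{eq:budget},
\[
w\le C(1-\chi^2)+10C^2\eta\,\varepsilon_k\le(C+20C^2\eta)(1-\chi^2)\le(C+\theta)(1-\chi^2).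
\]
As $o$ was arbitrary, $\kappa$ is $(C+\theta)$-gluable. \hfill$\square$

\section{Proofs of the theorems}\label{sec:proofs}

An \emph{action} of $\Gamma$ on a tree of pieces $(X,V)$ consists of actions on $X$ and on $V$ with $\gamma X_v=X_{\gamma v}$. It maps chains to chains and flags to flags, and it preserves $\ell$.

\begin{proposition}\label{prop:action}
Let a countable group $\Gamma$ act on a tree of pieces $(X,V)$ so that the stabilizers $\Gamma_x$ of points $x\in X$ are finite and there are finitely many orbits of flags. Let $1<C<\infty$ and suppose $\Lambda_{cb}(\Gamma_v)<C$ for all $v\in V$. Then $\Lambda_{cb}(\Gamma)\le C$.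
\end{proposition}

\begin{proof}
We first draw three consequences of the hypotheses. Since pieces are nonempty, $V$ has finitely many orbits. Two flags with the same $v$ in one $\Gamma$-orbit lie in one $\Gamma_v$-orbit, so $\Gamma_v$ acts on $X_v$ with finitely many orbits, and with finite stabilizers; Section~\ref{sec:scales} applies to this action. Two flags with the same $x$ in one $\Gamma$-orbit lie in one orbit of the finite group $\Gamma_x$, so each point lies in finitely many pieces.

Fix $x_0\in X$, a finite nonempty $W\subset\Gamma$ and $\theta>0$. Let $\Sigma$ be the finite set of steps of the chains from $x_0$ to $gx_0$, $g\in W$, and let $L=\max_{g\in W}\ell(x_0,gx_0)$. Let $v$ be one of the chosen representatives of the orbits in $V$. Let $R_v\subset X_v\times X_v$ consist of the diagonal and all pairs $(x,y)$, $(y,x)$ such that $(x,v,y)$ is a $\Gamma$-translate of a step in $\Sigma$. If $\gamma\sigma$ and $\gamma'\sigma$ both have middle entry $v$, then $\gamma'\gamma^{-1}\in\Gamma_v$; so off the diagonal $R_v$ is a finite union of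 $\Gamma_v$-orbits of pairs. The pairs with first entry $\gamma x$ in the orbit of $(x,y)$ have second entry in the finite set $\gamma(\Gamma_v\cap\Gamma_x)y$. Hence $R_v$ is admissible, and Proposition~\ref{prop:key} gives a $\Gamma_v$-invariant $(C+\theta)$-gluable kernel $\kappa_v$ on $X_v$ with finite rows and $|\kappa_v-1|\le\theta$ on $R_v$. Define $\kappa_{\gamma v}(\gamma x,\gamma y)=\kappa_v(x,y)$ for $\gamma\in\Gamma$. This is well defined by $\Gamma_v$-invariance, all kernels are $(C+\theta)$-gluable with finite rows, and $|\kappa_{v'}(x',y')-1|\le\theta$ for every step $(x',v',y')\in\Sigma$.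

Let $F\prec C+\theta$ be the kernel of Lemma~\ref{lem:glue}. Choose $0<r<1$ with $1-r^L\le\theta$, and $M\ge L$ so large that $\tau\prec1+\theta$ in Lemma~\ref{lem:cutoff}. Both $F$ and $\tau$ are $\Gamma$-invariant. Put $\varphi(g)=(\tau F)(x_0,gx_0)$. Then $\varphi(h^{-1}g)=(\tau F)(hx_0,gx_0)$, so $\|\varphi\|_{cb}\le(1+\theta)(C+\theta)$ by (K2), (K1) and Proposition~\ref{prop:BF}.

For $g\in W$ the number $F(x_0,gx_0)$ is a product of at most $L$ numbers of modulus at most $1$, each within $\theta$ of $1$. From $|zz'-1|\le|z'||z-1|+|z'-1|$ and induction it is within $L\theta$ of $1$. Therefore $|\varphi(g)-1|\le|\tau-1||F|+|F-1|\le(L+1)\theta$ on $W$.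

The function $\varphi$ is finitely supported. Indeed, from a point $x$ there are finitely many steps $(x,v,y)$ with $\kappa_v(x,y)\ne0$, since $x$ lies in finitely many pieces and rows are finite. So only finitely many points are reached from $x_0$ by at most $M$ such steps, and each point equals $gx_0$ for at most $|\Gamma_{x_0}|$ elements $g$. Since $L$ depends only on $W$ and $\theta$ is arbitrary, Lemma~\ref{lem:norm}(c) gives $\Lambda_{cb}(\Gamma)\le C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}]
The inequality ``$\ge$'' is Lemma~\ref{lem:norm}(d). For ``$\le$'' we may assume that the supremum is finite; let $\sup_i\Lambda_{cb}(\Gamma_i)<C<\infty$, so $C>1$. A finite subset of $*_{i\in I}\Gamma_i$ involves letters from finitely many factors, so it lies in a subgroup $\Gamma'=*_{i\in I_0}\Gamma_i$ with $I_0$ finite and nonempty. Let $\Gamma'$ act by left translation on the tree of pieces of Example~\ref{ex:free}. Point stabilizers are trivial, each flag $(g,g\Gamma_i)$ is a translate of $(e,\Gamma_i)$ with $i\in I_0$, and the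 stabilizer of $g\Gamma_i$ is $g\Gamma_ig^{-1}\cong\Gamma_i$. Proposition~\ref{prop:action} gives $\Lambda_{cb}(\Gamma')\le C$, and Lemma~\ref{lem:norm}(d) gives the same bound for the whole group. Let $C$ decrease to $\sup_i\Lambda_{cb}(\Gamma_i)$.
\end{proof}

In this case, with $x_0=e$, the multiplier constructed on $\Gamma'$ is $\varphi(s_1\cdots s_n)=r^n\mathbf 1_{\{n\le M\}}\prod_j\chi_{i_j}(s_j)$, where $\chi_i=\kappa_{\Gamma_i}(e,\cdot)$ is the function that Proposition~\ref{prop:key} provides on $\Gamma_i$.

\begin{proof}[Proof of Theorem~\ref{thm:tree}]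
Edges are unoriented and may be inverted; the setwise stabilizer of an edge is finite if and only if the pointwise one is, the index being at most $2$. The inequality ``$\ge$'' is Lemma~\ref{lem:norm}(d). If $T$ has no edge, $\Gamma$ fixes the only vertex and there is nothing to prove. Otherwise fix an edge $x_0$ and let $\sup_v\Lambda_{cb}(\Gamma_v)<C<\infty$. The action may have infinitely many orbits of edges, so we pass to a subgroup and a subtree.

Let $W\subset\Gamma$ be finite and $\Gamma'=\langle W\rangle$. Let $D$ be the finite subgraph formed by $x_0$ and the edges of the chains from $x_0$ to $gx_0$, $g\in W$, in the sense of Example~\ref{ex:tree}. It is connected, since consecutive edges of a chain share a vertex. Let $T'=\bigcup_{\gamma\in\Gamma'}\gamma D$. For $\gamma\in\Gamma'$ and $g\in W$, the graphs $\gamma D$ and $\gamma gD$ share the edge $\gamma gx_0$, and $\gamma D$ and $\gamma g^{-1}D$ share the edge $\gamma x_0$. Every element of $\Gamma'$ is a product of elements of $W\cup W^{-1}$, so $T'$ is connected, hence a $\Gamma'$-invariant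 subtree. The group $\Gamma'$ acts on the tree of pieces of $T'$ with finite point stabilizers. There are finitely many orbits of edges and each edge belongs to two flags, so there are finitely many orbits of flags. Moreover $\Lambda_{cb}(\Gamma'_v)\le\Lambda_{cb}(\Gamma_v)<C$. Proposition~\ref{prop:action} gives $\Lambda_{cb}(\Gamma')\le C$, and Lemma~\ref{lem:norm}(d) gives $\Lambda_{cb}(\Gamma)\le C$. Let $C$ decrease to $\sup_v\Lambda_{cb}(\Gamma_v)$.
\end{proof}

\section{Amalgams, infinite families, and infinite edge groups}\label{sec:limits}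

\subsection*{Amalgams and HNN extensions}
An amalgam $\Gamma_1*_F\Gamma_2$ acts on its Bass--Serre tree with vertex stabilizers the conjugates of $\Gamma_1$ and $\Gamma_2$ and edge stabilizers the conjugates of $F$. An HNN extension of $\Gamma_1$ over a subgroup $F$ acts on its Bass--Serre tree with vertex stabilizers the conjugates of $\Gamma_1$ and edge stabilizers the conjugates of $F$. For $F$ finite, Theorem~\ref{thm:tree} gives $\Lambda_{cb}(\Gamma_1*_F\Gamma_2)=\max_i\Lambda_{cb}(\Gamma_i)$, and the HNN extension has constant $\Lambda_{cb}(\Gamma_1)$. For $F$ trivial the first formula is Theorem~\ref{thm:free} for two factors. By Lemma~\ref{lem:norm}(c) the infimum defining $\Lambda_{cb}$ is attained when it is finite, so CMAP means $\Lambda_{cb}=1$, and the case of constant $1$ in Theorem~\ref{thm:free} contains the stability of CMAP under free products quoted in the introduction.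

\subsection*{Infinite families}
By Theorem~\ref{thm:free}, $*_{i\in I}\Gamma_i$ is weakly amenable if and only if $\sup_i\Lambda_{cb}(\Gamma_i)<\infty$. The uniform bound cannot be dropped: for lattices $\Gamma_n<Sp(n,1)$, $n\ge2$, with $\Lambda_{cb}(\Gamma_n)=2n-1$ \cite{CH}, every factor is weakly amenable and $*_{n\ge2}\Gamma_n$ is not.

\subsection*{Edge stabilizers}
Finiteness of the edge stabilizers enters the proof three times: in the averaging over $F_i$ and the finiteness of $E$ in Lemma~\ref{lem:plateau}, in the admissibility of the relations $R_v$, and in the finiteness of the support of $\varphi$ in Proposition~\ref{prop:action}. In Theorem~\ref{thm:tree} it cannot be weakened to amenability. The decomposition of $SL_2(\mathbb Z)$ as an amalgam of $\mathbb Z/4$ and $\mathbb Z/6$ over $\mathbb Z/2$ makes $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ an amalgam of $\mathbb Z^2\rtimes\mathbb Z/4$ and $\mathbb Z^2\rtimes\mathbb Z/6$ over $\mathbb Z^2\rtimes\mathbb Z/2$. These three groups are amenable, so the vertex groups have constant $1$, but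 $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ is not weakly amenable \cite{Haagerup,Ozawa}.

\begin{thebibliography}{9}

\bibitem{CH} Cowling and Haagerup, Invent. Math. 96 (1989).

\bibitem{Haagerup} Haagerup, J. Lie Theory 26 (2016).

\bibitem{Newton} \emph{Negative curvature and rigidity for von Neumann algebras}, \texttt{https://api.newton.ac.uk/}\allowbreak\texttt{website/v0/seminars/21368/}\allowbreak\texttt{presentation-files/616}.

\bibitem{Ozawa} Ozawa, Kyoto J. Math. 52 (2012).

\end{thebibliography}
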